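\title{A Schur space with no equivalent norm\\ that is stable along convex blocks}

\begin{abstract}
A norm satisfies condition $(*)$ if any two bounded sequences can be replaced by convex combinations $u_n$, $v_k$ of their tails so that the two iterated limits of $\|u_n+v_k\|$ exist and agree. It is known that a Banach space with an equivalent norm satisfying $(*)$ is weakly sequentially complete. We show that the converse fails: an $\ell_1$-sum of renormed copies of $\ell_1$, which is a separable dual space with the Schur property, has no equivalent norm satisfying $(*)$. The proof turns $(*)$ into a commutation relation for a family of limit operators acting on the norm. The same relation shows that $(*)$ implies a quantitative form of weak sequential completeness, with optimal constant $1$.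
\end{abstract}

\section{Condition $(*)$ and weak sequential completeness}\label{sec:intro}

All Banach spaces in this paper are real. Let $(x_n)$ be a sequence in a Banach space $X$. A \emph{convex block} of $(x_n)$ is a sequence $(u_n)$ with $u_n\in\operatorname{co}\{x_k:k\ge n\}$ for all $n$, where $\operatorname{co}$ denotes the convex hull. Every subsequence is a convex block, and a convex block of a convex block of $(x_n)$ is a convex block of $(x_n)$. A norm $N$ on $X$ \emph{satisfies $(*)$} if for every pair $(x_n)$, $(y_k)$ of bounded sequences there are convex blocks $(u_n)$ of $(x_n)$ and $(v_k)$ of $(y_k)$ such that the iterated limits below exist and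
\begin{equation}
\lim_{n\to\infty}\lim_{k\to\infty}N(u_n+v_k)=\lim_{k\to\infty}\lim_{n\to\infty}N(u_n+v_k).\tag{$*$}
\end{equation}
The condition passes to closed subspaces, because convex combinations stay in the subspace.

This is a weak form of stability. A norm is \emph{stable} if the two iterated limits of $N(x_n+y_k)$ agree whenever the sequences are bounded and both limits exist. A diagonal argument produces subsequences along which both exist, so a stable norm satisfies $(*)$. What $(*)$ adds is the freedom to average, and the first example shows how much this is worth.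

\begin{example}\label{ex:reflexive}
Every equivalent norm $N$ on a reflexive space satisfies $(*)$. A bounded sequence $(x_n)$ has a subsequence converging weakly to some $x$. By Mazur's theorem the norm closure of a convex set is weakly closed, so there are $u_n\in\operatorname{co}\{x_k:k\ge n\}$ with $N(u_n-x)<1/n$. Choose $v_k\to y$ in the same way. Both iterated limits equal $N(x+y)$.
\end{example}

\begin{example}\label{ex:c0}
The supremum norm of $c_0$ fails $(*)$. Let $s_n=e_1+\dots+e_n$ be the summing basis and test the pair $(s_n)$, $(-2s_k)$. If $(u_n)$, $(v_k)$ are convex blocks of $(s_n)$, then $u_n$ is finitely supported, has coordinates in $[0,1]$ and equals $1$ on $[1,n]$, and the same holds for $v_k$. For $k>q=\max\operatorname{supp}u_n$ the coordinate $q+1$ of $u_n-2v_k$ is $-2$, so the norm is $2$. For $n\ge\max\operatorname{supp}v_k$ all coordinates of $u_n-2v_k$ lie in $[-1,1]$ and the first is $-1$, so the norm is $1$. The iterated limits are $2$ and $1$.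
\end{example}

Recall that $(x_n)$ is \emph{weakly Cauchy} if $(f(x_n))$ converges for every $f\in X^*$, that $X$ is \emph{weakly sequentially complete} (WSC) if every weakly Cauchy sequence converges weakly in $X$, and that $X$ has the \emph{Schur property} if every weakly null sequence is norm null. By Schur's theorem $\ell_1$ has the Schur property. The sequence $(s_n)$ is weakly Cauchy in $c_0$ with no weak limit, and Example~\ref{ex:c0} is an instance of a known fact: a space with an equivalent norm satisfying $(*)$ is WSC. The converse question is posed in \cite{ball}: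
\begin{quote}
\emph{Does every weakly sequentially complete Banach space have an equivalent norm satisfying $(*)$?}
\end{quote}
The two basic examples of WSC spaces suggest that it does: reflexive spaces by Example~\ref{ex:reflexive}, and $\ell_1$, whose usual norm satisfies $(*)$ (Proposition~\ref{prop:l1}). There is, however, a difference in kind between the two properties. Weak sequential completeness is tested on one sequence at a time, while an equivalent norm comes with one constant that serves all sequences at once. We exploit this with spaces that are isomorphic to $\ell_1$ but resemble $c_0$ on longer and longer scales.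

For $x\in\ell_1$ let $\sigma(x)=\sup_n|\sum_{k\le n}x_k|$. For $M\in\mathbb N$ let $X_M$ be $\ell_1$ with the norm
\[
\|x\|_{(M)}=\max\Big\{\frac1M\|x\|_1,\ \sigma(x)\Big\},\qquad \frac1M\|x\|_1\le\|x\|_{(M)}\le\|x\|_1,
\]
and let $Z=\big(\bigoplus_M X_M\big)_{\ell_1}$ be the space of sequences $z=(z_M)$, $z_M\in X_M$, with $\|z\|=\sum_M\|z_M\|_{(M)}<\infty$. For finitely supported $x$ we have $\|\sum_kx_ks_k\|_\infty=\sup_n|\sum_{k\ge n}x_k|$, which is within a factor $2$ of $\sigma(x)$. If $x$ has at most $M$ nonzero coordinates, then $\frac1M\|x\|_1\le\max_k|x_k|\le2\sigma(x)$. So any $M$ unit vectors of $X_M$ behave like the summing basis of $c_0$, with constants independent of $M$, and the $\ell_1$-behavior appears only beyond $M$ terms.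

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(i)] $Z$ has the Schur property, hence is WSC, and $Z$ is a separable dual space.
\item[(ii)] If a norm $N$ on $\ell_1$ satisfies $(*)$ and $a\|\cdot\|_{(M)}\le N\le b\|\cdot\|_{(M)}$ with $a>0$, then $b/a\ge M/2$.
\item[(iii)] $Z$ has no equivalent norm satisfying $(*)$.
\end{enumerate}
\end{theorem}

The answer to the question is therefore negative. The bound in (ii) is asymptotically sharp.

\begin{theorem}\label{thm:sharp}
For $M\ge2$, the infimum of the ratios $b/a$ that occur in Theorem~\ref{thm:main}(ii) lies in $[\frac M2,\frac{M+1}2]$. Each $X_M$ has an equivalent norm satisfying $(*)$, but their $\ell_1$-sum does not.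
\end{theorem}

The method also identifies a quantitative property that $(*)$ forces. Identify $X$ with its canonical image in $X^{**}$. For a bounded sequence $(x_n)$ in $X$, with norm $N$ and dual unit ball $B_{X^*}$, put
\[
K(x_n)=\bigcap_n\overline{\operatorname{co}}^{\,w^*}\{x_k:k\ge n\}\subset X^{**},\qquad
\delta(x_n)=\sup_{f\in B_{X^*}}\ \lim_n\ \sup_{k,l\ge n}|f(x_k)-f(x_l)|,
\]
and let $\operatorname{dist}(K(x_n),X)$ be measured in the bidual norm $N^{**}$. The set $K(x_n)$ is a decreasing intersection of nonempty weak$^*$ compact sets, so it is nonempty. By Mazur's theorem, a point $x\in X$ lies in $K(x_n)$ exactly when some convex block of $(x_n)$ converges to $x$ in norm. The number $\delta(x_n)$ vanishes exactly when $(x_n)$ is weakly Cauchy.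

\begin{theorem}\label{thm:quant}
If $N$ satisfies $(*)$, then $\operatorname{dist}(K(x_n),X)\le\delta(x_n)$ for every bounded sequence $(x_n)$. The constant $1$ is optimal. Hence, if a Banach space $X$ has an equivalent norm satisfying $(*)$, there is a constant $C$ with $\operatorname{dist}(K(x_n),X)\le C\,\delta(x_n)$ for all bounded sequences $(x_n)$.
\end{theorem}

This contains the known fact quoted above. If $(x_n)$ is weakly Cauchy, then every $\kappa\in K(x_n)$ satisfies $\kappa(f)=\lim_kf(x_k)$ for all $f\in X^*$, so $K(x_n)$ consists of the weak$^*$ limit of $(x_n)$ alone. Since $\delta(x_n)=0$ and $X$ is norm closed in $X^{**}$, this limit lies in $X$.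

\section{Norms on $\ell_1$ and the order of limits}\label{sec:l1}

Write $x=x^+-x^-$ for the positive and negative parts of $x\in\ell_1$, and let
\[
p(x)=\max\{\|x^+\|_1,\|x^-\|_1\}=\tfrac12\Big(\|x\|_1+\Big|\sum_kx_k\Big|\Big).
\]
The two expressions agree because $\|x\|_1$ and $\sum_kx_k$ are the sum and the difference of $\|x^+\|_1$ and $\|x^-\|_1$. The second shows that $p$ is a norm with $\frac12\|\cdot\|_1\le p\le\|\cdot\|_1$, and the first shows that
\begin{equation}\label{eq:psubset}
\Big|\sum_{k\in A}x_k\Big|\le p(x)\qquad\text{for every }A\subset\mathbb N .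
\end{equation}

\begin{proposition}\label{prop:l1}
The norms $\|\cdot\|_1$ and $p$ on $\ell_1$ satisfy $(*)$.
\end{proposition}

\begin{proof}
Let $(y_k')$ be a sequence in $\ell_1$ that tends to $0$ coordinatewise. We claim that for every $z\in\ell_1$ and both choices of sign
\begin{equation}\label{eq:split}
\|(z+y_k')^{\pm}\|_1-\|z^{\pm}\|_1-\|(y_k')^{\pm}\|_1\to0 .
\end{equation}
If $z$ is supported in $[1,q]$, the coordinates $j>q$ contribute nothing to the left side, and each of the coordinates $j\le q$ contributes a term that tends to $0$. In general, $t\mapsto t^{\pm}$ is $1$-Lipschitz, so replacing $z$ by a finitely supported $z'$ changes the left side by at most $2\|z-z'\|_1$.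

Let $(x_n)$, $(y_k)$ be bounded. Passing to subsequences, which are convex blocks, we may assume that they converge coordinatewise to $x$ and $y$, which lie in $\ell_1$ by Fatou's lemma, and that for $x_n'=x_n-x$, $y_k'=y_k-y$ the limits $\alpha^\pm=\lim\|(x_n')^\pm\|_1$ and $\gamma^\pm=\lim\|(y_k')^\pm\|_1$ exist. Applying \eqref{eq:split} twice gives
\[
\lim_n\lim_k\|(x_n+y_k)^\pm\|_1=\lim_n\|(x+y+x_n')^\pm\|_1+\gamma^\pm=\|(x+y)^\pm\|_1+\alpha^\pm+\gamma^\pm,
\]
and the last expression is symmetric in the two sequences, so the other order gives the same value. Taking the sum, or the maximum, over the two signs proves $(*)$ for $\|\cdot\|_1$ and for $p$.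
\end{proof}

These two norms do not see the order of the coordinates. The norm $\|\cdot\|_{(M)}$ does. Call an element of $\operatorname{co}\{e_k:k\ge1\}$ an \emph{average}; it is finitely supported, with nonnegative coordinates of sum $1$. Averages $w_1,\dots,w_j$ are \emph{successive} if $\max\operatorname{supp}w_i<\min\operatorname{supp}w_{i+1}$ for all $i<j$. For successive averages and real $c_1,\dots,c_j$,
\begin{equation}\label{eq:succ}
\Big\|\sum_{i\le j}c_iw_i\Big\|_{(M)}=\max\Big\{\frac1M\sum_{i\le j}|c_i|,\ \max_{i\le j}|c_1+\dots+c_i|\Big\}.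
\end{equation}
Indeed, the $\ell_1$-norm is additive on disjoint supports; the initial sum up to $\max\operatorname{supp}w_i$ is $c_1+\dots+c_i$; and any other cut splits at most one $w_i$, so its initial sum lies between $c_1+\dots+c_{i-1}$ and $c_1+\dots+c_i$.

\begin{example}[one interchange]\label{ex:swap}
Let $N$ satisfy $(*)$ and $a\|\cdot\|_{(M)}\le N\le b\|\cdot\|_{(M)}$. Apply $(*)$ to $(e_n)$ and $(-2e_k)$, obtaining convex blocks $(u_n)$, $(v_k)$ of $(e_n)$. For $k>\max\operatorname{supp}u_n$ the coefficients in \eqref{eq:succ} are $(1,-2)$, and $\|u_n-2v_k\|_{(M)}=\max\{3/M,1\}$. For $n>\max\operatorname{supp}v_k$ they are $(-2,1)$, and $\|u_n-2v_k\|_{(M)}=\max\{3/M,2\}$. Hence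
\[
2a\le\lim_k\lim_nN(u_n-2v_k)=\lim_n\lim_kN(u_n-2v_k)\le b\max\{3/M,1\}.
\]
So $\|\cdot\|_{(M)}$ itself fails $(*)$ for $M\ge2$, and $b/a\ge2$ for $M\ge3$.
\end{example}

This comparison gains a factor $2$ at most. To gain a factor that grows with $M$, compare the alternating sum and the sorted sum of $2m$ successive averages. By \eqref{eq:succ},
\begin{align*}
\|w_1-w_2+\dots+w_{2m-1}-w_{2m}\|_{(M)}&=\max\{2m/M,1\},\\
\|w_1+\dots+w_m-w_{m+1}-\dots-w_{2m}\|_{(M)}&=\max\{2m/M,m\}.
\end{align*}
If the $2m$-fold iterated limits of $N(\pm w_{n_1}\pm\dots\pm w_{n_{2m}})$ did not depend on the order of the signs, we would get $am\le b\max\{2m/M,1\}$, and $m=M$ would give $b/a\ge M/2$. Two difficulties stand in the way. First, $(*)$ chooses new convex blocks for each pair of sequences, whereas we need one sequence $(w_n)$ that serves in many applications of $(*)$. Second, $(*)$ interchanges two limits applied directly to $N$. In a fourfold limit it interchanges $n_3$ and $n_4$ for fixed $n_1,n_2$, and it says nothing about $n_2$ and $n_3$. The next section removes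 both.

\section{Limit operators along convex blocks}\label{sec:ops}

Let $N$ be the norm of a Banach space $Y$, let $(w_n)$ be a bounded sequence in $Y$, and put $R=\sup_nN(w_n)$ and $D_n=\operatorname{co}\{w_k:k\ge n\}$. For a Lipschitz function $F\colon Y\to\mathbb R$ and $r\in\mathbb R$ define
\[
L_rF(y)=\lim_n\ \inf_{v\in D_n}F(y+rv)=\sup_n\ \inf_{v\in D_n}F(y+rv).
\]
The infima increase with $n$ because the sets $D_n$ decrease, and they are bounded because $D_1$ is bounded and $F$ is Lipschitz. One should read $L_rL_sN(y)$ as a substitute for $\lim_n\lim_kN(y+rw_n+sw_k)$ that always exists; the operator next to $N$ is the inner limit.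

\begin{lemma}\label{lem:props}
Let $F,G$ be Lipschitz functions on $Y$ and let $r,r',s,s',t\in\mathbb R$.
\begin{enumerate}
\item[(a)] If $F$ is $c$-Lipschitz, then $|L_rF(y)-L_{r'}F(y')|\le c\,N(y-y')+cR|r-r'|$. If $F$ is convex, so is $L_rF$.
\item[(b)] $F\le G$ implies $L_rF\le L_rG$. Moreover $L_0F=F$, $L_r\gamma=\gamma$ and $L_r(F+\gamma)=L_rF+\gamma$ for every constant $\gamma$.
\item[(c)] If $r,t\ge0$ or $r,t\le0$, then $L_rL_tF\ge L_{r+t}F$.
\item[(d)] $L_rF(y)\le\liminf_nF(y+rv_n)$ for every convex block $(v_n)$ of $(w_n)$, and $F(y+rv_n)\to L_rF(y)$ for some convex block $(v_n)$ of $(w_n)$.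
\item[(e)] $|L_rL_sN(y)-L_{r'}L_{s'}N(y')|\le N(y-y')+R|r-r'|+R|s-s'|$, and $L_{\tau r}L_{\tau s}N(\tau y)=\tau L_rL_sN(y)$ for $\tau\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $v\in D_1$ we have $|F(y+rv)-F(y'+r'v)|\le cN(y-y')+cR|r-r'|$, and this bound passes to infima and limits. Let $F$ be convex and $0\le\theta\le1$. For $v,v'\in D_n$ the point $\bar v=\theta v+(1-\theta)v'$ lies in $D_n$, and $F(\theta y+(1-\theta)y'+r\bar v)\le\theta F(y+rv)+(1-\theta)F(y'+rv')$. So $y\mapsto\inf_{v\in D_n}F(y+rv)$ is convex, and so is the limit.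

(b) is read off from the definition.

(c) If $r+t=0$, then $r=t=0$ and there is nothing to prove. Otherwise, for $u,v\in D_n$ the point $\frac r{r+t}u+\frac t{r+t}v$ is a convex combination, because $r$ and $t$ have the same sign, so $ru+tv\in(r+t)D_n$. Since $L_tF(y+ru)\ge\inf_{v\in D_n}F(y+ru+tv)$ for each $n$,
\[
L_rL_tF(y)\ge\sup_n\inf_{u\in D_n}\inf_{v\in D_n}F(y+ru+tv)\ge\sup_n\inf_{w\in D_n}F(y+(r+t)w)=L_{r+t}F(y).
\]

(d) The inequality holds because $v_n\in D_n$. For the second claim take $v_n\in D_n$ with $F(y+rv_n)\le\inf_{v\in D_n}F(y+rv)+\frac1n$.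

(e) By (a), $L_sN$ is $1$-Lipschitz and $L_sN\le L_{s'}N+R|s-s'|$. By (b), $L_rL_sN\le L_rL_{s'}N+R|s-s'|$, and by symmetry the two sides differ by at most $R|s-s'|$. Now apply (a) to $L_{s'}N$. For homogeneity, $N(\tau y+\tau sv)=\tau N(y+sv)$ gives $L_{\tau s}N(\tau y)=\tau L_sN(y)$; apply this at the points $y+rv$ and take infima and limits.
\end{proof}

By (d), $L_rF(y)$ is the smallest limit that can be reached along a convex block. For convex $F$, further averaging of a block that reaches it cannot raise the values, and cannot lower them below the infimum. This removes the first difficulty; condition $(*)$ is not needed here.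

\begin{lemma}[stabilization]\label{lem:stab}
Let $(x_n)$ be a bounded sequence in a Banach space with norm $N$, and let $Y$ be its closed linear span. There is a convex block $(w_n)$ of $(x_n)$ such that, with $L_r$ formed from $(w_n)$, for all $y\in Y$, all $r,s\in\mathbb R$ and every convex block $(v_n)$ of $(w_n)$,
\begin{equation}\label{eq:stab}
\lim_nN(y+sv_n)=L_sN(y),\qquad\lim_nL_sN(y+rv_n)=L_rL_sN(y).
\end{equation}
\end{lemma}

\begin{proof}
\emph{One triple.} Let $(y_n)$ be bounded in $Y$, let $F$ be convex and Lipschitz, $y\in Y$, $r\in\mathbb R$. Put $\lambda_n=\inf\{F(y+rv):v\in\operatorname{co}\{y_k:k\ge n\}\}$ and $\lambda=\lim_n\lambda_n=\sup_n\lambda_n$. Choose $y_n'\in\operatorname{co}\{y_k:k\ge n\}$ with $F(y+ry_n')\le\lambda+\frac1n$. If $v_n\in\operatorname{co}\{y_k':k\ge n\}$ for all large $n$, then $\lambda_n\le F(y+rv_n)\le\lambda+\frac1n$, the upper bound by convexity of $F$. Hence $F(y+rv_n)\to\lambda$.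

\emph{Countably many triples.} Given triples $(F_i,y_i,r_i)$, $i\ge1$, and a bounded sequence $(y^{(0)}_n)$, apply the previous step successively to get sequences $(y^{(i)}_n)_n$, each a convex block of the preceding one, and numbers $\lambda^{(i)}$. Put $w_n=y^{(n)}_n$; this is a convex block of $(y^{(0)}_n)$. For $k\ge i$ we have $w_k\in\operatorname{co}\{y^{(i)}_j:j\ge k\}$. So a convex block $(v_n)$ of $(w_n)$ has $v_n\in\operatorname{co}\{y^{(i)}_j:j\ge n\}$ for $n\ge i$, and $F_i(y_i+r_iv_n)\to\lambda^{(i)}$. The limit does not depend on $(v_n)$, so by Lemma~\ref{lem:props}(d) it equals $L_{r_i}F_i(y_i)$, with $L$ formed from $(w_n)$.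

\emph{First stage.} Let $Q$ be a countable dense subset of the separable space $Y$, and let $R_0=\sup_nN(x_n)$, which bounds every convex block of $(x_n)$. Apply the diagonal step to $(x_n)$ and the triples $(N,y,s)$, $y\in Q$, $s\in\mathbb Q$. Let $(w_n')$ be the resulting sequence, $L'_s$ its operators, and $G_s=L_s'N$. For a convex block $(v_n)$ of $(w'_n)$, the functions $(y,s)\mapsto N(y+sv_n)$ and $(y,s)\mapsto G_s(y)$ change by at most $N(y-y')+R_0|s-s'|$ between two points, and the former converge to the latter on the dense set $Q\times\mathbb Q$. Hence $N(y+sv_n)\to G_s(y)$ for all $y\in Y$, $s\in\mathbb R$.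

\emph{Second stage.} The functions $G_s$ are convex and $1$-Lipschitz by Lemma~\ref{lem:props}(a). Apply the diagonal step to $(w_n')$ and the triples $(G_s,y,r)$, $y\in Q$, $r,s\in\mathbb Q$, and let $(w_n)$ be the result, with operators $L_r$. Every convex block $(v_n)$ of $(w_n)$ is one of $(w_n')$, so $N(y+sv_n)\to G_s(y)$; by Lemma~\ref{lem:props}(d), $G_s=L_sN$. This is the first relation in \eqref{eq:stab}, and the second holds for $(y,r,s)\in Q\times\mathbb Q\times\mathbb Q$. By (a) and (e) of Lemma~\ref{lem:props}, both $L_sN(y+rv_n)$ and $L_rL_sN(y)$ change by at most $N(y-y')+R_0|r-r'|+R_0|s-s'|$ between two points, so the second relation holds everywhere.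
\end{proof}

Along such a sequence it no longer matters which convex blocks $(*)$ provides. The next lemma is the only place where the hypothesis $(*)$ enters the proofs of Theorems~\ref{thm:main}(ii) and~\ref{thm:quant}.

\begin{lemma}[commutation]\label{lem:comm}
If $N$ satisfies $(*)$ and $(w_n)$ is as in Lemma~\ref{lem:stab}, then $L_rL_sN=L_sL_rN$ on $Y$ for all $r,s\in\mathbb R$.
\end{lemma}

\begin{proof}
Let $y\in Y$ and apply $(*)$ to the sequences $(y+rw_n)$ and $(sw_k)$. Their convex blocks have the form $(y+rv_n)$ and $(sv_k')$ with $(v_n)$, $(v_k')$ convex blocks of $(w_n)$. By \eqref{eq:stab},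
\begin{align*}
\lim_n\lim_kN(y+rv_n+sv_k')&=\lim_nL_sN(y+rv_n)=L_rL_sN(y),\\
\lim_k\lim_nN(y+sv_k'+rv_n)&=\lim_kL_rN(y+sv_k')=L_sL_rN(y),
\end{align*}
and the left sides are equal by $(*)$.
\end{proof}

The second difficulty remains: only the two operators next to $N$ commute. Property (c) resolves it. Two adjacent operators of the same sign merge into one, which shortens the word and brings a new pair next to $N$. For four signs,
\[
L_1L_{-1}L_1L_{-1}N=L_1L_{-1}L_{-1}L_1N\ \ge\ L_1L_{-2}L_1N=L_1L_1L_{-2}N\ \ge\ L_2L_{-2}N .
\]
The equalities interchange the innermost pair, and the inequalities merge $L_{-1}L_{-1}$ and then $L_1L_1$. Merging gives only an inequality, but in the direction we need: the alternating side will be bounded above and the sorted side below.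

\begin{lemma}[sorting]\label{lem:sort}
Under the hypotheses of Lemma~\ref{lem:comm}, $(L_1L_{-1})^mN\ge L_mL_{-m}N$ for all $m\ge1$.
\end{lemma}

\begin{proof}
For $m=1$ the two sides coincide. Assume the inequality for $m$. Using it, then alternately Lemma~\ref{lem:comm} and Lemma~\ref{lem:props}(c), and carrying each relation through the outer operators by Lemma~\ref{lem:props}(b), we get
\begin{align*}
(L_1L_{-1})^{m+1}N&\ge L_1L_{-1}L_mL_{-m}N=L_1L_{-1}L_{-m}L_mN\ge L_1L_{-(m+1)}L_mN\\
&=L_1L_mL_{-(m+1)}N\ge L_{m+1}L_{-(m+1)}N.\qedhere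
\end{align*}
\end{proof}

\section{The spaces $X_M$ and their $\ell_1$-sum}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Apply Lemma~\ref{lem:stab} to the norm $N$ and the unit vector basis $(e_n)$; here $Y=\ell_1$. Every element of $D_k$ is an average supported in $[k,\infty)$. Fix $m\ge1$.

\emph{The sorted side.} Let $u\in D_1$. For $k>\max\operatorname{supp}u$ and $v\in D_k$ the averages $u,v$ are successive, so \eqref{eq:succ} gives $N(mu-mv)\ge am$. Hence $L_{-m}N(mu)\ge am$ for all $u\in D_1$, and therefore $L_mL_{-m}N(0)\ge am$.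

\emph{The alternating side.} Let $\epsilon_j=(-1)^{j+1}$, $F_{2m}=N$ and $F_{j-1}=L_{\epsilon_j}F_j$ for $j=2m,\dots,1$, so that $F_0=(L_1L_{-1})^mN$. Let $\theta>0$. By Lemma~\ref{lem:props}(d), for each $y$ and $j$ the inequality $F_{j-1}(y)\le F_j(y+\epsilon_jw_n)+\theta$ holds for all large $n$. Starting from $y=0$, choose $n_1,\dots,n_{2m}$ one after the other so that this inequality holds at each step and $n_{j+1}>\max\operatorname{supp}w_{n_j}$. Then $w_{n_1},\dots,w_{n_{2m}}$ are successive averages, and by \eqref{eq:succ}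
\[
F_0(0)\le N\big(w_{n_1}-w_{n_2}+\dots-w_{n_{2m}}\big)+2m\theta\le b\max\{2m/M,1\}+2m\theta .
\]
Letting $\theta\to0$ and using Lemma~\ref{lem:sort}, we obtain $am\le b\max\{2m/M,1\}$. For $m=M$ this reads $aM\le2b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
Suppose that $N$ satisfies $(*)$ and $a\|\cdot\|\le N\le b\|\cdot\|$ on $Z$, with $a>0$. The restriction of $N$ to the $M$-th summand, an isometric copy of $X_M$, satisfies $(*)$ and $a\|\cdot\|_{(M)}\le N\le b\|\cdot\|_{(M)}$. By (ii), $b/a\ge M/2$ for every $M$, which is impossible.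
\end{proof}

\begin{remark}\label{rem:copies}
The same argument shows that no Banach space $W$ containing copies of all $X_M$ with a common isomorphism constant has an equivalent norm satisfying $(*)$. If $\|x\|_{(M)}\le\|T_Mx\|_W\le C\|x\|_{(M)}$ and $N$ is such a norm with constants $a,b$, then $N\circ T_M$ satisfies $(*)$ on $\ell_1$ with constants $a$, $Cb$, so $Cb/a\ge M/2$ for all $M$. The $\ell_1$-sum is chosen because it preserves the Schur property.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
\emph{Schur property.} Suppose that $(z^n)$ is weakly null in $Z$ but not norm null; passing to a subsequence, $\|z^n\|\ge\varepsilon>0$ for all $n$. For each $M$ the sequence $(z^n_M)_n$ is weakly null in $X_M$, which is isomorphic to $\ell_1$, so it is norm null. Put $q_0=0$ and choose $n_1<n_2<\cdots$ and $q_1<q_2<\cdots$ recursively: first $n_j$ with $\sum_{M\le q_{j-1}}\|z^{n_j}_M\|_{(M)}<\varepsilon/8$, then $q_j$ with $\sum_{M>q_j}\|z^{n_j}_M\|_{(M)}<\varepsilon/8$. For $q_{j-1}<M\le q_j$ choose $f_M\in X_M^*$ of norm at most $1$ with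 $f_M(z^{n_j}_M)=\|z^{n_j}_M\|_{(M)}$. Then $f(z)=\sum_Mf_M(z_M)$ defines a functional of norm at most $1$ on $Z$. In $f(z^{n_j})$ the terms with $q_{j-1}<M\le q_j$ sum to more than $\varepsilon-\varepsilon/4$, and the others to at least $-\varepsilon/4$. So $f(z^{n_j})\ge\varepsilon/2$ for all $j$, a contradiction.

\emph{Weak sequential completeness.} If $(z^n)$ is weakly Cauchy and not norm Cauchy, there are $k_1<l_1<k_2<l_2<\cdots$ with $\inf_j\|z^{k_j}-z^{l_j}\|>0$. But $z^{k_j}-z^{l_j}\to0$ weakly, which contradicts the Schur property. So weakly Cauchy sequences converge in norm.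

\emph{Duality.} $Z$ is separable as a countable sum of separable spaces. Write $\langle g,x\rangle=\sum_kg_kx_k$ for $g\in c_0$, $x\in\ell_1=c_0^*$. Let $\Gamma_M\subset c_0$ consist of the sequences $\pm1_{[1,n]}$ and the finitely supported $g$ with $\|g\|_\infty\le\frac1M$. Then $\|x\|_{(M)}=\sup_{g\in\Gamma_M}\langle g,x\rangle$. Define $|g|_M=\sup\{\langle g,x\rangle:\|x\|_{(M)}\le1\}$ on $c_0$; this is a norm with $\|g\|_\infty\le|g|_M\le M\|g\|_\infty$. Its dual norm on $\ell_1$ is at most $\|\cdot\|_{(M)}$, because $\langle g,x\rangle\le|g|_M\|x\|_{(M)}$, and at least $\|\cdot\|_{(M)}$, because $|g|_M\le1$ on $\Gamma_M$. So $X_M=(c_0,|\cdot|_M)^*$ isometrically. The dual of a $c_0$-sum of Banach spaces is the $\ell_1$-sum of their duals, so $Z=\big[\big(\bigoplus_M(c_0,|\cdot|_M)\big)_{c_0}\big]^*$.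
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The lower bound is Theorem~\ref{thm:main}(ii). For the upper bound use the norm $p$, which satisfies $(*)$ by Proposition~\ref{prop:l1}. Let $M\ge2$. By \eqref{eq:psubset}, $\sigma\le p$, and $\frac1M\|x\|_1\le\frac2Mp(x)\le p(x)$, so $\|\cdot\|_{(M)}\le p$. Also $\|x\|_1\le M\|x\|_{(M)}$ and $|\sum_kx_k|\le\sigma(x)\le\|x\|_{(M)}$, so $p\le\frac{M+1}2\|\cdot\|_{(M)}$. Thus the ratio $b/a=\frac{M+1}2$ occurs. Finally, $p$ is an equivalent norm on every $X_M$, including $M=1$, while $Z$ has none satisfying $(*)$ by Theorem~\ref{thm:main}(iii).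
\end{proof}

\section{Quantitative weak sequential completeness}\label{sec:quant}

We prove Theorem~\ref{thm:quant}. Let $N$ satisfy $(*)$, let $(x_n)$ be bounded, and let $\beta=\operatorname{dist}(K(x_n),X)$; we may assume $\beta>0$. Let $Y$, $(w_n)$, $D_n$, $L_r$ be as in Lemma~\ref{lem:stab}, and $R=\sup_nN(w_n)$. We want a functional of norm at most $1$ that oscillates by almost $\beta$ along $(x_n)$. We find indices $n_1<n_2<\cdots$ and $f$ with $f(w_{n_j})$ almost at least $\beta$ for odd $j$ and almost at most $0$ for even $j$. By duality, such an $f$ exists once every combination of the $w_{n_j}$ with positive odd and negative even coefficients has norm almost at least $\beta$ times the sum of the odd coefficients.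

\medskip\noindent\emph{Step 1: $L_rN(y)\ge r\beta$ for all $y\in Y$, $r\ge0$.} For $r=0$ this says $N\ge0$. Let $r>0$, and take a convex block $(v_n)$ of $(w_n)$ with $N(y+rv_n)\to L_rN(y)$. By the Banach--Alaoglu theorem $(v_n)$ has a weak$^*$ cluster point $\kappa\in X^{**}$. Since $v_k\in\operatorname{co}\{x_j:j\ge n\}$ for $k\ge n$, we have $\kappa\in K(x_n)$. The norm $N^{**}$ is a supremum of weak$^*$ continuous functionals, so $N^{**}(y+r\kappa)\le\lim_nN(y+rv_n)$. Therefore $L_rN(y)\ge rN^{**}(\kappa+y/r)\ge r\beta$.

\medskip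
So positive mass $r$ that is added last is never canceled by what came before. Negative mass added later might cancel it, as it does in $X_M$; commutation excludes this. To choose the indices one at a time, the induction hypothesis has to account for the mass still to come. It is carried by two parameters $r$ and $s$.

\medskip\noindent\emph{Step 2: choice of the indices.} Fix $\eta>0$, and put $\eta_J=\eta(1-2^{-J})$ and $\epsilon_j=(-1)^{j+1}$. For $\lambda\in[0,\infty)^J$ let $T(\lambda)=\sum_{j\text{ odd}}\lambda_j$ and $|\lambda|=\sum_j\lambda_j$. We construct $n_1<n_2<\cdots$ such that for each $J\ge0$, with $z_\lambda=\sum_{j\le J}\epsilon_j\lambda_jw_{n_j}$,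
\begin{equation}
L_rL_{-s}N(z_\lambda)\ge\beta\,(T(\lambda)+r)-\eta_J(|\lambda|+r+s)\quad\text{for all }\lambda\in[0,\infty)^J,\ r,s\ge0.\tag{$P_J$}
\end{equation}
For $J=0$ we have $z_\lambda=0$ and $\eta_0=0$. By Lemma~\ref{lem:comm}, Step~1 and Lemma~\ref{lem:props}(b), $L_rL_{-s}N(0)=L_{-s}L_rN(0)\ge r\beta$.

Assume $(P_J)$. Let $\epsilon=\epsilon_{J+1}$, $t\ge0$, $\lambda'=(\lambda,t)\in[0,\infty)^{J+1}$, and
\[
\rho(\lambda,t,r,s)=\beta\,(T(\lambda')+r)-\eta_J(|\lambda|+t+r+s).
\]
We claim that $L_{\epsilon t}L_rL_{-s}N(z_\lambda)\ge\rho(\lambda,t,r,s)$. If $J+1$ is odd, then $T(\lambda')=T(\lambda)+t$, and merging gives $L_tL_rL_{-s}N\ge L_{t+r}L_{-s}N$; now use $(P_J)$ with $(t+r,s)$. If $J+1$ is even, then $T(\lambda')=T(\lambda)$, and by commutation, merging and commutation,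
\[
L_{-t}L_rL_{-s}N=L_{-t}L_{-s}L_rN\ge L_{-(t+s)}L_rN=L_rL_{-(t+s)}N;
\]
now use $(P_J)$ with $(r,t+s)$.

Let $h_n(\lambda,t,r,s)=L_rL_{-s}N(z_\lambda+\epsilon tw_n)$. By the claim and Lemma~\ref{lem:props}(d), $\liminf_nh_n\ge\rho$ at each point of the cone $[0,\infty)^{J+3}$. We need one $n$ for all points. With respect to the $\ell_1$-norm of $\mathbb R^{J+3}$, each $h_n$ is $R$-Lipschitz by Lemma~\ref{lem:props}(e), and the linear function $\rho$ is $(\beta+\eta)$-Lipschitz. Let $\theta=\eta_{J+1}-\eta_J>0$, let $S$ be the simplex $\{|\lambda|+t+r+s=1\}$ in the cone, and let $S_0\subset S$ be a finite $d$-net with $(R+\beta+\eta)d\le\theta/2$. Choose $n_{J+1}$, larger than the indices chosen so far, with $h_{n_{J+1}}\ge\rho-\theta/2$ on $S_0$. Then $h_{n_{J+1}}\ge\rho-\theta$ on $S$. Both $h_n$ and $\rho$ are positively homogeneous of degree $1$, the former by Lemma~\ref{lem:props}(e), so $h_{n_{J+1}}\ge\rho-\theta(|\lambda|+t+r+s)$ on the cone. This is $(P_{J+1})$.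

\medskip\noindent\emph{Step 3: the functional.} Let $p_j=\epsilon_jw_{n_j}$, and let $\alpha_j=\beta-\eta$ for odd $j$ and $\alpha_j=-\eta$ for even $j$. Taking $r=s=0$ in $(P_J)$ and using $\eta_J\le\eta$, we get
\begin{equation}\label{eq:dom}
N\Big(\sum_{j\le J}\lambda_jp_j\Big)\ge\beta T(\lambda)-\eta|\lambda|=\sum_{j\le J}\lambda_j\alpha_j\qquad(\lambda\in[0,\infty)^J).
\end{equation}
The set $A=\{(f(p_j)-\alpha_j)_{j\le J}:f\in B_{X^*}\}$ is compact and convex in $\mathbb R^J$. If it missed the closed cone $[0,\infty)^J$, strict separation would give $\lambda\in\mathbb R^J$ with $\max_{\xi\in A}\lambda\cdot\xi<\inf_{\xi\ge0}\lambda\cdot\xi$. The infimum is finite only if $\lambda\ge0$, and then it is $0$; the maximum is $N(\sum\lambda_jp_j)-\sum\lambda_j\alpha_j$, which is nonnegative by \eqref{eq:dom}. So the weak$^*$ compact sets $\{f\in B_{X^*}:f(p_j)\ge\alpha_j\text{ for }j\le J\}$ are nonempty. They decrease with $J$, so some $f\in B_{X^*}$ lies in all of them: $f(w_{n_j})\ge\beta-\eta$ for odd $j$ and $f(w_{n_j})\le\eta$ for even $j$. For $n_j\ge n$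 the number $f(w_{n_j})$ lies in the convex hull of $\{f(x_k):k\ge n\}$. Hence $\sup_{k,l\ge n}|f(x_k)-f(x_l)|\ge\beta-2\eta$ for all $n$, and $\delta(x_n)\ge\beta-2\eta$. Letting $\eta\to0$ proves the first assertion.

\medskip\noindent\emph{Optimality.} Take $\ell_1$ with the norm $p$, which satisfies $(*)$, and the sequence $(e_n)$. If $f$ has dual norm at most $1$, then $|f(e_k)-f(e_l)|\le p(e_k-e_l)\le1$, so $\delta(e_n)\le1$. The functional $g_n(x)=\sum_{j\ge n}x_j$ has dual norm at most $1$ by \eqref{eq:psubset} and equals $1$ on $\operatorname{co}\{e_k:k\ge n\}$, so $\kappa(g_n)=1$ for $\kappa\in K(e_n)$. For $x\in\ell_1$ this gives $p^{**}(\kappa-x)\ge1-g_n(x)\to1$. Hence $1\le\operatorname{dist}(K(e_n),\ell_1)\le\delta(e_n)\le1$, both quantities equal $1$, and no smaller constant is possible.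

\medskip\noindent\emph{Equivalent norms.} Let $N$ satisfy $(*)$ and $a\|\cdot\|\le N\le b\|\cdot\|$. The set $K(x_n)$ does not depend on the norm. The bidual norms satisfy the same inequalities, so $\operatorname{dist}_{\|\cdot\|}\le a^{-1}\operatorname{dist}_N$. A functional of $N$-norm at most $1$ has $\|\cdot\|$-norm at most $b$, so $\delta_N\le b\,\delta_{\|\cdot\|}$. Thus $C=b/a$ works, and Theorem~\ref{thm:quant} is proved. \qed

\begin{remark}\label{rem:XM}
Theorem~\ref{thm:quant} gives a second view of the counterexample. Compute both quantities for $(e_n)$ in $X_M$. Let $f$ have dual norm at most $1$, and let $\omega=\limsup_kf(e_k)-\liminf_kf(e_k)$. Given $m$ and $\theta>0$, choose $k_1<l_1<\dots<k_m<l_m$ with $f(e_{k_i})-f(e_{l_i})\ge\omega-\theta$. By \eqref{eq:succ}, $m(\omega-\theta)\le\max\{2m/M,1\}$, and $m\to\infty$, $\theta\to0$ give $\omega\le2/M$. So $\delta(e_n)\le2/M$. On the other hand, $|g_n(x)|\le2\sigma(x)\le2\|x\|_{(M)}$, so the argument above gives $\operatorname{dist}(K(e_n),X_M)\ge\frac12$. Thus the inequality of Theorem~\ref{thm:quant}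 fails for $\|\cdot\|_{(M)}$ when $M\ge5$, and the constant $C=b/a$ must be at least $M/4$. This is weaker than Theorem~\ref{thm:main}(ii) by a factor $2$, but it suffices for (iii). Both estimates remain valid for the basis of the $M$-th summand of $Z$: restrict $f$ to the summand, and extend $g_n$ by zero to the other summands. So $Z$ fails the necessary condition of Theorem~\ref{thm:quant} for every $C$.
\end{remark}

We do not know whether the existence of a constant $C$ as in Theorem~\ref{thm:quant} is sufficient for a Banach space to have an equivalent norm satisfying $(*)$.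

\begin{thebibliography}{1}
\bibitem{ball}
\emph{The ball topology and its applications},
\texttt{https://kaltonmemorial.missouri.edu/assets/docs/Cont.Math1989a.pdf}.
\end{thebibliography}
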